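\title{Higher-order Schwarz--Pick inequalities and convexity}

\begin{abstract}
For simply connected domains $\Omega,\Pi\subsetneq\mathbf{C}$ let $C_n(\Omega,\Pi)$ be the best constant in the inequality $|f^{(n)}(z)|\,\lambda_\Pi(f(z))\le C_n\,n!\,\lambda_\Omega(z)^n$ for analytic maps $f:\Omega\to\Pi$, where $\lambda$ is the density of the Poincar\'e metric. We prove the conjecture of Avkhadiev and Wirths that, for every $n\ge2$, $C_n(\Omega,\Pi)=2^{n-1}$ if and only if both domains are convex. In fact $C_n(\Omega,\Pi)\ge2^{n-1}$ for all pairs, already for conformal bijections $f$, and the excess over $2^{n-1}$ is bounded below in terms of the second coefficients of the Riemann maps. The upper bound for convex pairs uses Lagrange's formula and Fej\'er means. The lower bounds come from transplanting the map $z\mapsto 1/z$ of the right half-plane and applying the maximum principle in the base points.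
\end{abstract}

\section{The constants $C_n(\Omega,\Pi)$}\label{sec:intro}

Throughout, a \emph{domain} is a simply connected domain in $\mathbf{C}$ other than $\mathbf{C}$ itself, $\Delta=\{|z|<1\}$ is the unit disk, and $\Lambda=\{\operatorname{Re}z>0\}$ is the right half-plane. By the Riemann mapping theorem, for each point $z$ of a domain $\Omega$ there is a conformal bijection $\varphi:\Delta\to\Omega$ with $\varphi(0)=z$, unique up to a rotation of $\Delta$. The density of the Poincar\'e metric is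
\[
\lambda_\Omega(z)=\frac1{|\varphi'(0)|}.
\]
It is conformally invariant: $\lambda_{\Omega_2}(G(z))\,|G'(z)|=\lambda_{\Omega_1}(z)$ for every conformal bijection $G:\Omega_1\to\Omega_2$. On the disk $\lambda_\Delta(z)=(1-|z|^2)^{-1}$. On the half-plane the map $\zeta\mapsto iy+x\frac{1+\zeta}{1-\zeta}$ sends $0$ to $z=x+iy$ with derivative $2x$, so $\lambda_\Lambda(z)=1/(2\operatorname{Re}z)$.

Let $A(\Omega,\Pi)$ be the set of analytic maps $f:\Omega\to\Pi$. For $n\ge1$, $f\in A(\Omega,\Pi)$ and $z\in\Omega$ put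
\[
Q_n(f,z)=\frac{|f^{(n)}(z)|\,\lambda_\Pi(f(z))}{n!\,\lambda_\Omega(z)^n},
\qquad
C_n(\Omega,\Pi)=\sup_{f\in A(\Omega,\Pi)}\ \sup_{z\in\Omega}Q_n(f,z).
\]
The number $1/\lambda_\Omega(z)$ is the natural unit of length at $z$, and $Q_n(f,z)$ is the modulus of the $n$th Taylor coefficient of $f$ at $z$ when lengths at $z$ and at $f(z)$ are measured in these units. Hence $C_n(\Omega,\Pi)$ does not change when either domain is replaced by its image under a similarity $z\mapsto az+b$. For $n=1$ the quotient is even conformally invariant, and the generalized Schwarz--Pick lemma says that $C_1(\Omega,\Pi)=1$ for every pair. For $n\ge2$ the constant depends on the shape of the domains.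

The basic example is $\Omega=\Pi=\Lambda$, $f(z)=1/z$, $z=1$. Here $|f^{(n)}(1)|=n!$ and $\lambda_\Lambda(1)=\frac12$, so
\begin{equation}\label{eq:inv}
Q_n(1/z,1)=2^{n-1}.
\end{equation}
The following values are known for $n\ge2$; we write $\Sigma=\mathbf{C}\setminus(-\infty,-1/4]$. By results of Ruscheweyh and Yamashita, $C_n(\Delta,\Delta)=C_n(\Delta,\Lambda)=2^{n-1}$ and $C_n(\Sigma,\Lambda)=\binom{2n-1}{n}$. Avkhadiev and Wirths proved that $C_n(\Delta,\Pi)=2^{n-1}$ for every convex $\Pi$, and that $C_n(\Omega,\Pi)\le4^{n-1}$ for all pairs, with equality if and only if both domains equal $\Sigma$ up to similarity. They made the following conjecture, which we take from \cite{SP}: \emph{$C_n(\Omega,\Pi)=2^{n-1}$ if and only if $\Omega$ and $\Pi$ are convex.} We read it as a statement about every $n\ge2$ and every pair; the case $n=1$ is excluded because $C_1\equiv1=2^0$.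

Let $C_n^{\mathrm{conf}}(\Omega,\Pi)\le C_n(\Omega,\Pi)$ be the supremum of $Q_n(f,z)$ over conformal bijections $f:\Omega\to\Pi$ and $z\in\Omega$. The conjecture is true, in the following form.

\begin{theorem}\label{thm:main}
Let $n\ge2$. For all pairs of domains, $C_n(\Omega,\Pi)\ge C_n^{\mathrm{conf}}(\Omega,\Pi)\ge2^{n-1}$. Moreover,
\[
C_n(\Omega,\Pi)=2^{n-1}\iff C_n^{\mathrm{conf}}(\Omega,\Pi)=2^{n-1}\iff \Omega\text{ and }\Pi\text{ are both convex.}
\]
\end{theorem}

To measure the failure of convexity, define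
\[
\alpha(\Omega)=\sup_\varphi\left|\frac{\varphi''(0)}{2\varphi'(0)}\right|,
\]
the supremum over all conformal bijections $\varphi:\Delta\to\Omega$. Lemma~\ref{lem:alpha} shows that $1\le\alpha(\Omega)\le2$ and that $\alpha(\Omega)=1$ exactly when $\Omega$ is convex.

\begin{theorem}\label{thm:quant}
Let $\alpha=\alpha(\Omega)$ and $\beta=\alpha(\Pi)$.
\begin{enumerate}
\item[(i)] $C_2(\Omega,\Pi)=\alpha+\beta$.
\item[(ii)] If $n\ge3$ and $\kappa=C_n^{\mathrm{conf}}(\Omega,\Pi)/2^{n-1}$, then
\[
\kappa(\kappa-1)\ \ge\ \frac{3(\alpha+\beta-2)^2}{32\,n(n-2)},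
\]
and the same inequality holds for $\kappa=C_n(\Omega,\Pi)/2^{n-1}$.
\end{enumerate}
\end{theorem}

A heuristic, on which nothing below depends, explains why one would guess Theorem~\ref{thm:main}. Magnify each domain about a smooth boundary point. The constant $C_n$ does not see the magnification and the domains approach half-planes, so the example \eqref{eq:inv} can be imitated and $C_n\ge2^{n-1}$. At finite magnification the boundary arcs still bend slightly; this should change the value $2^{n-1}$ to first order, and raise it if an arc bends the wrong way for convexity. The obstacle is that the boundary of a domain need not be smooth anywhere. We therefore never look at the boundary. We parametrize both domains by $\Lambda$, transplant $1/z$ to base points on the line $\operatorname{Re}z=s$, observe that the resulting Taylor coefficient is an analytic function of the base points, and use the maximum principle to carry its bound from the line into the half-plane $\operatorname{Re}z\ge s$. The limit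 $s\to0$ at a fixed interior point then replaces the magnification.

Section~\ref{sec:two} shows this device in its simplest form and settles $n=2$. Section~\ref{sec:upper} proves the upper bound for convex pairs. Sections~\ref{sec:psi} and~\ref{sec:proofs} prove the lower bounds.

\section{The second coefficient and the case $n=2$}\label{sec:two}

We write $[h^n]G$ for the coefficient of $h^n$ in a power series $G$. The class $S$ consists of the injective analytic functions $\zeta+a_2\zeta^2+a_3\zeta^3+\cdots$ on $\Delta$. We use three classical facts.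
\begin{enumerate}
\item[(S1)] In $S$ one has $|a_2|\le2$ (Bieberbach) and $|a_j|\le j$ (de Branges, 1985). For $j\ge3$ we only need some bound depending on $j$ alone, so Littlewood's bound $|a_j|\le ej$ would do.
\item[(S2)] If $g\in S$ has convex image, then $\operatorname{Re}(g(\zeta)/\zeta)>\frac12$ in $\Delta$ (A.~Marx, 1932; E.~Strohh\"acker, 1933). Since $\operatorname{Re}(1/u)>\frac12$ means $|u|^2<2\operatorname{Re}u$, that is $|u-1|<1$, the function $v=\zeta/g-1$ maps $\Delta$ into $\Delta$, and $v(0)=0$.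
\item[(S3)] If a conformal bijection $\varphi:\Delta\to\Omega$ satisfies $\operatorname{Re}(1+\zeta\varphi''/\varphi')>0$ in $\Delta$, then $\Omega$ is convex.
\end{enumerate}
For a conformal bijection $\varphi:\Delta\to\Omega$ let $\hat\varphi=(\varphi-\varphi(0))/\varphi'(0)\in S$, and let $a_2(\varphi)=\varphi''(0)/(2\varphi'(0))$ be its second coefficient. The chain rule gives, for locally injective $G$ and $\sigma$,
\begin{equation}\label{eq:chain}
\frac{(G\circ\sigma)''(0)}{2(G\circ\sigma)'(0)}=\sigma'(0)\,\frac{G''(\sigma(0))}{2G'(\sigma(0))}+\frac{\sigma''(0)}{2\sigma'(0)} .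
\end{equation}

\subsection*{Disk coordinates}
Let $f\in A(\Omega,\Pi)$, $z_0\in\Omega$, $w_0=f(z_0)$. Choose conformal bijections $\varphi:\Delta\to\Omega$ and $\psi:\Delta\to\Pi$ with $\varphi(0)=z_0$, $\psi(0)=w_0$, and put $\omega=\psi^{-1}\circ f\circ\varphi$ and $D=\hat\psi\circ\omega$. Then $\omega$ maps $\Delta$ into $\Delta$ and fixes $0$. Since $\varphi^{-1}(z_0+\varphi'(0)h)=\hat\varphi^{-1}(h)$ for small $h$, we have $f(z_0+\varphi'(0)h)=w_0+\psi'(0)\,D(\hat\varphi^{-1}(h))$. Comparing coefficients of $h^n$ and using $\lambda_\Omega(z_0)=1/|\varphi'(0)|$, $\lambda_\Pi(w_0)=1/|\psi'(0)|$, we get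
\begin{equation}\label{eq:normal}
Q_n(f,z_0)=\bigl|[h^n]\,D\circ\hat\varphi^{-1}(h)\bigr|,\qquad D=\hat\psi\circ\omega .
\end{equation}
Conversely, any $\varphi,\psi,\omega$ of this kind come from $f=\psi\circ\omega\circ\varphi^{-1}$, and this $f$ is a conformal bijection when $\omega$ is a rotation.

\subsection*{Half-plane coordinates}
For a conformal bijection $P:\Lambda\to\Omega$, $z=x+iy\in\Lambda$ and $s>0$ put
\[
p_j(z)=\frac{P^{(j)}(z)}{j!\,P'(z)},\qquad
P_{z,s}(v)=\frac{P(z+sv)-P(z)}{sP'(z)}=v+\sum_{j\ge2}s^{j-1}p_j(z)v^j .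
\]
Each $p_j$ is analytic in $\Lambda$. The disk of radius $x$ about $z$ lies in $\Lambda$, so $P_{z,x}\in S$, and (S1) gives $|x^{j-1}p_j(z)|\le j$. Hence
\begin{equation}\label{eq:pj}
|s^{j-1}p_j(z)|\le j\qquad(0<s\le\operatorname{Re}z).
\end{equation}
To pass between the two coordinates, apply \eqref{eq:chain} with $G=P$ and $\sigma(\zeta)=iy+x\frac{1+\zeta}{1-\zeta}=z+2x\zeta+2x\zeta^2+\cdots$:
\begin{equation}\label{eq:dict}
a_2(P\circ\sigma)=1+2x\,p_2(z).
\end{equation}
In the other direction, let $\varphi:\Delta\to\Omega$ be given and choose $|e|=1$ with $e\,a_2(\varphi)=|a_2(\varphi)|$. The map $\zeta\mapsto\varphi(e\zeta)$ has second coefficient $e\,a_2(\varphi)$, and it equals $P\circ\sigma$ with $z=1$ when $P(z)=\varphi\bigl(e\frac{z-1}{z+1}\bigr)$. So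
\begin{equation}\label{eq:choose}
\text{for every $\varphi$ there is a $P$ with }\ p_2(1)=\tfrac12\bigl(|a_2(\varphi)|-1\bigr).
\end{equation}

We need the Phragm\'en--Lindel\"of principle only for bounded functions.

\begin{lemma}\label{lem:PL}
Let $s>0$, let $G$ be analytic in $\Lambda$ and bounded on $\{\operatorname{Re}z\ge s\}$, and let $|G|\le K$ on the line $\operatorname{Re}z=s$. Then $|G|\le K$ on $\{\operatorname{Re}z\ge s\}$.
\end{lemma}

\begin{proof}
For $\varepsilon>0$ let $G_\varepsilon(z)=G(z)/(1+\varepsilon(z-s))$. The denominator has modulus at least $1$ on $\{\operatorname{Re}z\ge s\}$ and tends to $\infty$ with $z$. So $|G_\varepsilon|\le K$ on the line, and for any $\eta>0$ we have $|G_\varepsilon|\le\eta$ on all large semicircles centered at $s$. The maximum principle on half-disks gives $|G_\varepsilon|\le\max(K,\eta)$. Let $\eta\to0$ and then $\varepsilon\to0$.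
\end{proof}

\begin{lemma}\label{lem:alpha}
For every domain, $1\le\alpha(\Omega)\le2$, and $\alpha(\Omega)=1$ if and only if $\Omega$ is convex.
\end{lemma}

\begin{proof}
Write $\alpha=\alpha(\Omega)$. The bound $\alpha\le2$ is (S1).

The bound $\alpha\ge1$ is the method of this paper in miniature. Fix $P$. By \eqref{eq:dict}, $|1+2xp_2(z)|\le\alpha$ for all $z\in\Lambda$, but the factor $x=\operatorname{Re}z$ makes the left side non-analytic. We freeze it: for fixed $s>0$ the function $G(z)=1+2s\,p_2(z)$ is analytic in $\Lambda$, satisfies $|G|\le\alpha$ on the line $\operatorname{Re}z=s$, and satisfies $|G|\le5$ on $\{\operatorname{Re}z\ge s\}$ by \eqref{eq:pj}. Lemma~\ref{lem:PL} gives $|1+2s\,p_2(z)|\le\alpha$ whenever $0<s\le\operatorname{Re}z$. Now fix $z$ and let $s\to0$.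

If $\Omega$ is convex, then for each $\varphi$ the function $v=\zeta/\hat\varphi-1=-a_2(\varphi)\zeta+\cdots$ is a self-map of $\Delta$ fixing $0$, by (S2). Schwarz's lemma gives $|a_2(\varphi)|\le1$, so $\alpha=1$.

Conversely, let $\alpha=1$, and fix $\varphi$ and $\zeta_0\in\Delta$ with $r=|\zeta_0|$. The automorphism $\sigma(\zeta)=\frac{\zeta+\zeta_0}{1+\bar\zeta_0\zeta}=\zeta_0+(1-r^2)(\zeta-\bar\zeta_0\zeta^2+\cdots)$ of $\Delta$ gives, by \eqref{eq:chain},
\[
|a_2(\varphi\circ\sigma)|=\left|\tfrac12(1-r^2)\frac{\varphi''(\zeta_0)}{\varphi'(\zeta_0)}-\bar\zeta_0\right|\le1 .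
\]
Multiplying inside the modulus by $2\zeta_0/(1-r^2)$, we find that $\zeta_0\varphi''(\zeta_0)/\varphi'(\zeta_0)$ lies within distance $2r/(1-r^2)$ of $2r^2/(1-r^2)$. Therefore
\[
\operatorname{Re}\Bigl(1+\zeta_0\frac{\varphi''(\zeta_0)}{\varphi'(\zeta_0)}\Bigr)\ge1+\frac{2r^2-2r}{1-r^2}=\frac{1-r}{1+r}>0,
\]
and $\Omega$ is convex by (S3).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}(i)]
In \eqref{eq:normal} let $a_2=a_2(\varphi)$, $b_2=a_2(\psi)$ and $\omega=c_1\zeta+c_2\zeta^2+\cdots$. Then $\hat\varphi^{-1}(h)=h-a_2h^2+\cdots$, so $\omega(\hat\varphi^{-1}(h))=c_1h+(c_2-a_2c_1)h^2+\cdots$ and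
\[
Q_2(f,z_0)=|b_2c_1^2+c_2-a_2c_1| .
\]
The function $\omega(\zeta)/\zeta=c_1+c_2\zeta+\cdots$ is bounded by $1$, so the Schwarz--Pick lemma at $0$ gives $|c_2|\le1-c^2$ with $c=|c_1|\le1$ (if the function is a unimodular constant, $c_2=0$). Since $\beta\ge1$ by Lemma~\ref{lem:alpha},
\[
Q_2(f,z_0)\le\beta c^2+1-c^2+\alpha c=1+\alpha c+(\beta-1)c^2\le\alpha+\beta .
\]
For $\omega(\zeta)=e\zeta$ with $|e|=1$ we get $Q_2=|b_2e-a_2|$, which equals $|a_2|+|b_2|$ for a suitable $e$. The maps $\varphi$ and $\psi$ can be chosen independently, so the supremum is $\alpha+\beta$.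
\end{proof}

The maps used in the last step are conformal bijections, so $C_2^{\mathrm{conf}}=C_2=\alpha+\beta$. With Lemma~\ref{lem:alpha} this already proves Theorem~\ref{thm:main} for $n=2$.

\begin{example}\label{ex:slit}
The map $P(z)=(z^2-1)/4$ is a conformal bijection of $\Lambda$ onto $\Sigma$, with $p_2(z)=1/(2z)$. At a real point, \eqref{eq:dict} gives a second coefficient equal to $2$, so $\alpha(\Sigma)=2$. Thus $C_2(\Sigma,\Lambda)=3=\binom32$ and $C_2(\Sigma,\Sigma)=4$, in agreement with the values quoted in Section~\ref{sec:intro}.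
\end{example}

\section{The upper bound for convex pairs}\label{sec:upper}

\begin{proposition}\label{prop:upper}
If $\Omega$ and $\Pi$ are convex and $n\ge2$, then $C_n(\Omega,\Pi)\le2^{n-1}$.
\end{proposition}

We must bound the coefficient in \eqref{eq:normal}. Fact (S2) controls $\zeta/\hat\varphi$, not $\hat\varphi^{-1}$, and Lagrange's formula converts one into the other: if $A$ and $D$ are analytic near $0$, $A(0)=0$ and $A'(0)=1$, then for $n\ge1$
\begin{equation}\label{eq:lagrange}
[h^n]\,D\circ A^{-1}(h)=\frac1n[\zeta^{n-1}]\,D'(\zeta)\Bigl(\frac{\zeta}{A(\zeta)}\Bigr)^n .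
\end{equation}
Indeed, with $G=D\circ A^{-1}$ the left side is $\frac1n[h^{n-1}]G'=\frac1{2\pi in}\oint G'(h)h^{-n}\,dh$, and the substitution $h=A(\zeta)$, which sends a small circle to a curve winding once around $0$, turns this into $\frac1{2\pi in}\oint D'(\zeta)A(\zeta)^{-n}\,d\zeta$.

Let $\Omega$ be convex and $v=\zeta/\hat\varphi-1$. By (S2) and Schwarz's lemma, $|v(\zeta)/\zeta|\le1$, so $v^j=\zeta^jg_j$ with $g_j=\sum_{i\ge0}g_{j,i}\zeta^i$ analytic and $|g_j|\le1$ in $\Delta$. Write $D=\sum_{k\ge1}d_k\zeta^k$ and expand $(1+v)^n$ by the binomial theorem. The term $j=n$ does not reach $\zeta^{n-1}$. For $j<n$ and $N=n-j$ we have $[\zeta^{n-1}]D'v^j=[\zeta^{N-1}]D'g_j=\sum_{k=1}^Nk\,d_k\,g_{j,N-k}$, and $\binom nj\frac{n-j}n=\binom{n-1}j$. Hence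
\begin{equation}\label{eq:sigma}
[h^n]\,D\circ\hat\varphi^{-1}=\sum_{j=0}^{n-1}\binom{n-1}j\,\Sigma_j,
\qquad
\Sigma_j=\sum_{k=1}^{N}\frac kN\,g_{j,N-k}\,d_k\quad(N=n-j).
\end{equation}
The binomial coefficients add up to $2^{n-1}$, so it suffices to prove $|\Sigma_j|\le1$ for each $j$.

Take $n=3$ and $v=v_1\zeta+v_2\zeta^2+\cdots$. Then $\Sigma_0=d_3$, $\Sigma_1=v_1d_2+\frac12v_2d_1$, $\Sigma_2=v_1^2d_1$. The separate bounds $|d_k|\le1$ and $|v_i|\le1$ give only $|\Sigma_1|\le\frac32$, and in general only $|\Sigma_j|\le\frac{N+1}2$. So $\Sigma_j$ has to be estimated as a whole. It is the pairing $\sum u_kd_k$ of $D$ with the polynomial $U=\sum_{k=1}^N\frac kNg_{j,N-k}\zeta^k$, and the weights $k/N$ are those of a Fej\'er mean. The next two lemmas show that $|U|\le1$ and that this suffices when $\Pi$ is convex.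

\begin{lemma}\label{lem:fejer}
Let $g=\sum_{i\ge0}g_i\zeta^i$ be analytic with $|g|\le1$ in $\Delta$, and let $N\ge1$. Then $U(\zeta)=\sum_{k=1}^N\frac kN\,g_{N-k}\zeta^k$ satisfies $|U|\le1$ for $|\zeta|\le1$.
\end{lemma}

\begin{proof}
The Fej\'er kernel $K_N(t)=\frac1N\bigl|\sum_{l=0}^{N-1}e^{ilt}\bigr|^2=\sum_{|l|<N}\bigl(1-\frac{|l|}N\bigr)e^{ilt}$ is nonnegative with mean $1$. For $|\zeta|<1$,
\[
S_N(\zeta):=\sum_{l=0}^{N-1}\Bigl(1-\frac lN\Bigr)g_l\zeta^l=\frac1{2\pi}\int_0^{2\pi}g(\zeta e^{-it})K_N(t)\,dt,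
\]
so $|S_N|\le1$ in $\Delta$ and, by continuity, on $|\zeta|=1$. Setting $l=N-k$ shows $U(\zeta)=\zeta^NS_N(1/\zeta)$. Thus $|U|\le1$ on $|\zeta|=1$, and the maximum principle finishes the proof.
\end{proof}

The pairing $\sum u_kd_k$ is formally the mean of $D(e^{-i\theta})U(e^{i\theta})$. Convexity of the target tells us where averages of values of $D$ lie, but only for positive weights, and $U$ is not positive. We therefore embed $U$ as the term linear in $x$ of a family of positive weights $k_x$, and recover that term by Schwarz's lemma in the variable $x$.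

\begin{lemma}\label{lem:pair}
Let $\hat\psi\in S$ have convex image $W$, let $D=\sum_{k\ge1}d_k\zeta^k$ be analytic in $\Delta$ with $D(\Delta)\subset W$, and let $U=\sum_{k=1}^Nu_k\zeta^k$ be a polynomial with $|U|\le1$ for $|\zeta|\le1$. Then $\bigl|\sum_{k=1}^Nu_kd_k\bigr|\le1$.
\end{lemma}

\begin{proof}
Fix $0<r<1$. For $x\in\Delta$ let
\[
k_x(\theta)=\operatorname{Re}\frac{1+xU(e^{i\theta})}{1-xU(e^{i\theta})}
=1+\sum_{m\ge1}\Bigl(x^mU(e^{i\theta})^m+\overline{x^mU(e^{i\theta})^m}\Bigr).
\]
Since $|xU|\le|x|<1$, the series converges uniformly in $\theta$ and $k_x>0$. The mean of $U(e^{i\theta})^m$ is $U(0)^m=0$, so $k_x$ has mean $1$. Therefore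
\[
E(x)=\frac1{2\pi}\int_0^{2\pi}D(re^{-i\theta})\,k_x(\theta)\,d\theta
\]
lies in the convex hull of the compact set $D(\{|\zeta|=r\})\subset W$, and so $E(x)\in W$. The function $D(re^{-i\theta})=\sum_{k\ge1}d_kr^ke^{-ik\theta}$ has only negative frequencies, and so do the conjugate terms of $k_x$; hence these terms and the constant $1$ contribute nothing, and
\[
E(x)=\sum_{m\ge1}E_mx^m,\qquad E_m=\frac1{2\pi}\int_0^{2\pi}D(re^{-i\theta})U(e^{i\theta})^m\,d\theta .
\]
The $E_m$ are bounded by $\max_{|\zeta|=r}|D|$, so $E$ is analytic in $\Delta$, with $E(0)=0$ and $E'(0)=E_1=\sum_ku_kd_kr^k$. Schwarz's lemma for $\hat\psi^{-1}\circ E$, whose derivative at $0$ is $E'(0)$, gives $|\sum_ku_kd_kr^k|\le1$. Let $r\to1$.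
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
In \eqref{eq:normal}, $D=\hat\psi\circ\omega$ fixes $0$ and maps $\Delta$ into $W=\hat\psi(\Delta)$, which is similar to $\Pi$ and hence convex. Lemma~\ref{lem:fejer} with $g=g_j$ and Lemma~\ref{lem:pair} give $|\Sigma_j|\le1$, and \eqref{eq:sigma} gives $Q_n(f,z_0)\le\sum_{j=0}^{n-1}\binom{n-1}j=2^{n-1}$.
\end{proof}

\begin{remark}
Convexity of $\Omega$ enters only through $|g_j|\le1$, and convexity of $\Pi$ only through $E(x)\in W$. Both steps fail for the function $\zeta/(1-\zeta)^2=\zeta+2\zeta^2+\cdots$, which maps $\Delta$ onto $\Sigma$: as $\hat\varphi$ it gives $g_1=-2+\zeta$, and as $D=\hat\psi$ it gives the pairing $d_2=2$ with $U=\zeta^2$. In the example \eqref{eq:inv} one has $\hat\varphi=\hat\psi=\zeta/(1-\zeta)$ and $\omega=-\zeta$, so $g_j=(-1)^j$, $d_k=(-1)^k$ and every $\Sigma_j$ equals $(-1)^n$.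
\end{remark}

\section{Transplanting $1/z$}\label{sec:psi}

Now let $\Omega$ and $\Pi$ be arbitrary, fix $n\ge2$, and put
\[
\kappa=C_n^{\mathrm{conf}}(\Omega,\Pi)/2^{n-1},
\]
which is finite because $C_n\le4^{n-1}$. We want to show that $\kappa\ge1$ and that $\kappa=1$ forces $\alpha=\beta=1$. For $n=2$ rotations in \eqref{eq:normal} did this at once. For $n=3$, with $\hat\varphi^{-1}(h)=h-a_2h^2+(2a_2^2-a_3)h^3+\cdots$ and $\hat\psi=\zeta+b_2\zeta^2+b_3\zeta^3+\cdots$, the rotation $\omega=e\zeta$ gives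
\[
Q_3=\bigl|2a_2^2-a_3-2e\,a_2b_2+e^2b_3\bigr|,
\]
and a bound on this expression does not isolate $a_2$ and $b_2$, because the third coefficients could compensate them. In half-plane coordinates the $j$th coefficient carries the factor $s^{j-1}$, so for small $s$ the second coefficients dominate the higher ones. What is needed is permission to take $s$ small at a fixed point, and the maximum principle grants it, as in the proof of Lemma~\ref{lem:alpha}.

Let $P:\Lambda\to\Omega$ and $F:\Lambda\to\Pi$ be conformal bijections, and define $q_j(w)$ and $F_{w,s}$ from $F$ as $p_j(z)$ and $P_{z,s}$ were defined from $P$; put $q_1=1$. Let $z=s+iy$ and $w=s+iy'$ have the same real part. The copy of $1/z$ that sends $z$ to $w$ is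
\[
T(\zeta)=iy'+\frac{s^2}{\zeta-iy},
\]
a composition of vertical translations, an inversion and a dilation, hence an automorphism of $\Lambda$. In rescaled variables,
\[
T(z+sv)=iy'+\frac s{1+v}=w+s\mu(v),\qquad \mu(v)=\frac1{1+v}-1=-\frac v{1+v}.
\]
The point is that $\mu$ does not depend on $z$, $w$ or $s$. This suggests defining, for \emph{all} $z,w\in\Lambda$ and $s>0$,
\[
\Psi_s(z,w)=[h^n]\;F_{w,s}\circ\mu\circ P_{z,s}^{-1}(h),
\]
where $P_{z,s}^{-1}$ is the local inverse at $0$.

\begin{lemma}\label{lem:formula}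
\begin{enumerate}
\item[(a)] $\Psi_s(z,w)$ is a polynomial, depending only on $n$, in the quantities $s^{j-1}p_j(z)$ and $s^{j-1}q_j(w)$, $2\le j\le n$.
\item[(b)] For fixed $z,w$ it is a polynomial in $s$ of degree at most $n-1$, and
\begin{equation}\label{eq:expand}
(-1)^n\Psi_s(z,w)=1+(n-1)\bigl(p_2(z)+q_2(w)\bigr)s+O(s^2)\qquad(s\to0).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
Formula \eqref{eq:lagrange} with $A=P_{z,s}$ and $D=v^m$, $1\le m\le n$, gives
\[
[h^n]\bigl(P_{z,s}^{-1}\bigr)^m=\frac mn\,[v^{n-m}]\bigl(1+sp_2v+s^2p_3v^2+\cdots\bigr)^{-n}.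
\]
This is a polynomial in the $s^{j-1}p_j(z)$. Since $s$ and $v$ occur only through $sv$, it equals $s^{n-m}\pi_m(z)$ with $\pi_m$ independent of $s$; in particular $\pi_n=1$ and $\pi_{n-1}=-(n-1)p_2$. Next, $\mu^j=(-v)^j(1+v)^{-j}$, so $[v^m]\mu^j=(-1)^m\binom{m-1}{j-1}$ for $m\ge j$. Substituting one series into the other,
\begin{equation}\label{eq:psi}
\Psi_s(z,w)=\sum_{1\le j\le m\le n}(-1)^m\binom{m-1}{j-1}\;s^{j-1}q_j(w)\;s^{n-m}\pi_m(z).
\end{equation}
This proves (a). The exponent of $s$ is $n-1-(m-j)$, which lies between $0$ and $n-1$. It is $0$ only for $(j,m)=(1,n)$, with term $(-1)^n$. It is $1$ only for $(j,m)=(1,n-1)$ and $(2,n)$, with terms $(-1)^{n-1}\pi_{n-1}s=(-1)^n(n-1)p_2s$ and $(-1)^n(n-1)q_2s$.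
\end{proof}

For $n=2$ formula \eqref{eq:psi} reads $2\Psi_s=(1+2sp_2)+(1+2sq_2)$, the sum of two copies of the function $G$ from the proof of Lemma~\ref{lem:alpha}. For $n=3$, where $\pi_1=2p_2^2-p_3$, it reads
\[
-\Psi_s=1+2(p_2+q_2)s+\bigl(2p_2^2-p_3+2p_2q_2+q_3\bigr)s^2,
\]
and the third coefficients have indeed been pushed to order $s^2$. The linear term has the meaning predicted by the heuristic of Section~\ref{sec:intro}. By the Cauchy--Riemann equations $2\operatorname{Re}p_2=\operatorname{Re}(P''/P')=\partial_y\arg P'$, the rate at which the tangent of the curve $y\mapsto P(x+iy)$ turns. If $\Omega$ is convex, \eqref{eq:dict} gives $|1+2xp_2|\le1$ and so $\operatorname{Re}p_2\le0$.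

\begin{lemma}\label{lem:key}
If $0<s\le\min(\operatorname{Re}z,\operatorname{Re}w)$, then $|\Psi_s(z,w)|\le\kappa$.
\end{lemma}

\begin{proof}
\emph{Step 1: $\operatorname{Re}z=\operatorname{Re}w=s$.} The map $f=F\circ T\circ P^{-1}$ is a conformal bijection of $\Omega$ onto $\Pi$. For small $h$ put $v=P_{z,s}^{-1}(h)$, so that $P(z)+sP'(z)h=P(z+sv)$. Then
\[
f\bigl(P(z)+sP'(z)h\bigr)=F\bigl(w+s\mu(v)\bigr)=F(w)+sF'(w)\,F_{w,s}\bigl(\mu(P_{z,s}^{-1}(h))\bigr),
\]
and the coefficients of $h^n$ give $f^{(n)}(P(z))\,(sP'(z))^n/n!=sF'(w)\Psi_s(z,w)$. By conformal invariance, $\lambda_\Omega(P(z))=1/(2s|P'(z)|)$ and $\lambda_\Pi(F(w))=1/(2s|F'(w)|)$. Therefore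
\begin{equation}\label{eq:step1}
Q_n(f,P(z))=\frac{s|F'(w)|\,|\Psi_s(z,w)|}{(s|P'(z)|)^n}\cdot\frac{(2s|P'(z)|)^n}{2s|F'(w)|}=2^{n-1}|\Psi_s(z,w)|,
\end{equation}
and the left side is at most $C_n^{\mathrm{conf}}=2^{n-1}\kappa$.

\emph{Step 2: the maximum principle.} Fix $s$. By Lemma~\ref{lem:formula}(a), $\Psi_s$ is analytic in each of $z,w\in\Lambda$, and by \eqref{eq:pj} for $P$ and for $F$ it is bounded on $\{\operatorname{Re}z\ge s,\ \operatorname{Re}w\ge s\}$. This is where injectivity of $P$ and $F$ is used a second time. For fixed $w$ with $\operatorname{Re}w=s$, Step~1 and Lemma~\ref{lem:PL} in the variable $z$ give $|\Psi_s(z,w)|\le\kappa$ for $\operatorname{Re}z\ge s$. For fixed $z$ with $\operatorname{Re}z\ge s$ the bound therefore holds on the line $\operatorname{Re}w=s$, and Lemma~\ref{lem:PL} in the variable $w$ extends it to $\operatorname{Re}w\ge s$.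
\end{proof}

\begin{example}\label{ex:slit2}
Let $\Omega=\Sigma$ with $P$ as in Example~\ref{ex:slit}, $\Pi=\Lambda$ with $F$ the identity, and $z=w=s=1$. Then $1+2P_{1,1}(v)=(1+v)^2$, so $\mu(P_{1,1}^{-1}(h))=(1+2h)^{-1/2}-1$ and $|\Psi_1(1,1)|=2^n\bigl|\binom{-1/2}n\bigr|=2^{-n}\binom{2n}n$. By \eqref{eq:step1}, $Q_n=\frac12\binom{2n}n=\binom{2n-1}n$. So a transplanted inversion attains the known value of $C_n(\Sigma,\Lambda)$, and $C_n^{\mathrm{conf}}(\Sigma,\Lambda)=\binom{2n-1}n$.
\end{example}

\section{The lower bounds}\label{sec:proofs}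

Both theorems now follow from one real polynomial. Let $\varphi:\Delta\to\Omega$ and $\psi:\Delta\to\Pi$ be arbitrary conformal bijections, $a_2=a_2(\varphi)$, $b_2=a_2(\psi)$. Choose $P$ and $F$ by \eqref{eq:choose}, so that
\[
p_2(1)+q_2(1)=\tau:=\tfrac12\bigl(|a_2|+|b_2|-2\bigr),
\]
and note that $\tau\le1$ by (S1). Put $N=n-1$ and let $g$ be the real polynomial with $g(s)=\operatorname{Re}\bigl((-1)^n\Psi_s(1,1)\bigr)$ for $s>0$. Lemma~\ref{lem:formula}(b), and Lemma~\ref{lem:key} with continuity at $s=0$, give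
\begin{equation}\label{eq:g}
\deg g\le N,\qquad g(0)=1,\qquad g'(0)=N\tau,\qquad |g|\le\kappa\ \text{ on }[0,1].
\end{equation}
As $\varphi$ and $\psi$ vary independently, the supremum of $\tau$ is $\frac12(\alpha+\beta-2)$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
From $g(0)=1$ and $|g|\le\kappa$ we get $\kappa\ge1$, that is, $C_n\ge C_n^{\mathrm{conf}}\ge2^{n-1}$. If both domains are convex, Proposition~\ref{prop:upper} then gives $C_n=2^{n-1}$. If $C_n=2^{n-1}$, the same chain of inequalities gives $C_n^{\mathrm{conf}}=2^{n-1}$. Finally, let $C_n^{\mathrm{conf}}=2^{n-1}$, so $\kappa=1$. Then $g(s)\le1=g(0)$ on $[0,1]$, hence $N\tau=g'(0)\le0$, and $\tau\le0$ because $N\ge1$; this is where $n\ge2$ is used. Taking the supremum gives $\alpha+\beta\le2$. By Lemma~\ref{lem:alpha}, $\alpha\ge1$ and $\beta\ge1$, so $\alpha=\beta=1$ and both domains are convex.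
\end{proof}

To make the last step quantitative we need to know how long $g$ keeps rising when $g'(0)>0$, that is, a bound on $g''$. The degree bound in \eqref{eq:g} provides it through V.~A.~Markov's inequality: a real polynomial of degree at most $N$ that is bounded by $K$ on $[-1,1]$ has second derivative bounded by $\frac13KN^2(N^2-1)$ there.

\begin{proof}[Proof of Theorem~\ref{thm:quant}(ii)]
Let $n\ge3$, so $N\ge2$. We know $\kappa\ge1$ and $\alpha+\beta\ge2$. If $\alpha+\beta=2$ there is nothing more to prove, so let $\alpha+\beta>2$ and consider $\varphi,\psi$ with $\tau>0$. The change of variable $s=(1+t)/2$, $t\in[-1,1]$, in Markov's inequality costs a factor $4$, so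
\[
|g''|\le M:=\tfrac43\,\kappa N^2(N^2-1)\quad\text{on }[0,1].
\]
Taylor's formula and \eqref{eq:g} give $\kappa\ge g(s)\ge1+N\tau s-\frac12Ms^2$ for $0\le s\le1$. The right side is largest at $s=N\tau/M$, and this point lies in $[0,1]$ because $N^2-1\ge3$, $\kappa\ge1$ and $\tau\le1$ imply $M\ge4N^2\ge N\tau$. Hence
\[
\kappa-1\ge\frac{N^2\tau^2}{2M}=\frac{3\tau^2}{8\kappa(N^2-1)}=\frac{3\tau^2}{8\kappa\,n(n-2)} .
\]
Letting $\tau$ tend to $\frac12(\alpha+\beta-2)$ proves the inequality for $C_n^{\mathrm{conf}}$. It holds for $C_n$ as well, because $C_n\ge C_n^{\mathrm{conf}}$ and $t(t-1)$ increases for $t\ge1$.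
\end{proof}

\begin{remark}
For $n=2$ the polynomial $g$ is linear, and $s=1$ gives $2\kappa\ge2+2\tau=|a_2|+|b_2|$, which is the lower bound in Theorem~\ref{thm:quant}(i). For $n\ge3$ the inequality in (ii) can be far from equality: for $(\Sigma,\Lambda)$ and $n=3$, Examples~\ref{ex:slit} and~\ref{ex:slit2} give $\alpha+\beta=3$ and $\kappa=10/4$, so the two sides are $15/4$ and $1/32$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{SP}
\emph{Schwarz-Pick inequalities for convex domains},
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.kmj/1183475516}.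

\end{thebibliography}
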